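\title{Weak mixing of the generalized Pascal adic transformations}

\begin{abstract}
The generalized Pascal adic transformation $T_d$, $d\ge 2$, is the successor map on the infinite paths of the diagram whose path counts are the coefficients $C_d(n,k)$ of $(1+t+\dots+t^{d-1})^n$. We prove that, for each of its fully supported nonatomic ergodic invariant probability measures, the only eigenvalue of $T_d$ is $1$. In particular there is no eigenvalue $e^{2\pi i\alpha}$ with $\alpha$ irrational, and $T_d$ is weakly mixing. The theorem follows from a Diophantine statement: for every real $\alpha\notin\mathbb Z$, along almost every random path $(n,k_n)$ the distance from $\alpha C_d(n,k_n)$ to the nearest integer is at least $\frac1{d+1}$ infinitely often, and the same holds for the sums of $d-1$ consecutive coefficients of a row, which are return times of $T_d$. The proof plays the recursion between the rows of the triangle against the differential equation satisfied by each row, and ends with a count of primes.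
\end{abstract}

\section{The question and the results}\label{sec:intro}

Fix an integer $d\ge2$ and let $X_d=\{0,1,\dots,d-1\}^{\mathbb N}$. We read $x=x_1x_2\dots\in X_d$ as an infinite path from the root $(0,0)$ in the graph (a Bratteli diagram) with vertices $(n,k)$, $0\le k\le(d-1)n$, and with an edge labeled $j$ from $(n,k)$ to $(n+1,k+j)$ for each $j\in\{0,\dots,d-1\}$. The path $x$ passes through the vertices $(n,k_n)$, where $k_n=k_n(x)=x_1+\dots+x_n$. Put
\[
Q_r(t)=1+t+\dots+t^{r-1},\qquad Q=Q_d .
\]
The number of finite paths from the root to $(n,k)$ is the coefficient $C_d(n,k)$ of $t^k$ in $Q^n$; for $d=2$ it is $\binom nk$.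

For $x,y\in X_d$ write $y>x$ if there is $m\ge1$ with $y_m>x_m$, with $y_j=x_j$ for all $j>m$, and with $k_m(y)=k_m(x)$. Thus two paths are comparable when they merge at a vertex and agree from there on, and they are compared at the last coordinate where they differ. The \emph{generalized Pascal adic transformation} $T_d$ sends a path to its immediate successor in this order. It is defined on the non-maximal paths, and $T_d^{-1}$ is defined on the non-minimal ones. For instance, let $d=3$ and $z\in X_3$. The paths through $(3,2)$ that continue with $z$ are ordered as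
\begin{equation}\label{eq:example}
200z<110z<020z<101z<011z<002z,
\end{equation}
and $T_3$ runs through this list from left to right.

The fully supported nonatomic ergodic $T_d$-invariant probability measures are the Bernoulli measures $\mu_q$, $q>0$, under which the coordinates $x_i$ are independent and take the value $j$ with probability $p_j=q^j/Q(q)$. A complex number $\lambda$ is an \emph{eigenvalue} of $T_d$ with respect to $\mu=\mu_q$ if $\varphi\circ T_d=\lambda\varphi$ holds $\mu$-almost everywhere for some measurable $\varphi\colon X_d\to\mathbb C$ that is not almost everywhere zero. It is known that no root of unity other than $1$ is an eigenvalue. The existence of irrational eigenvalues is an open question from \cite{adic}: \emph{is there a $d\ge2$, a $q>0$ and an irrational $\alpha$ such that $e^{2\pi i\alpha}$ is an eigenvalue of $T_d$ with respect to $\mu_q$?} The answer is no.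

\begin{theorem}\label{thm:A}
For every $d\ge2$ and every $q>0$, the only eigenvalue of $T_d$ with respect to $\mu_q$ is $\lambda=1$. Hence $T_d$ is weakly mixing.
\end{theorem}

The second sentence follows from the first, because an ergodic measure-preserving transformation is weakly mixing exactly when $1$ is its only eigenvalue. The proof treats rational and irrational $\alpha$ alike and does not use the known result on roots of unity.

To see which arithmetic governs the question, write $\|\cdot\|$ for the distance to $\mathbb Z$ and let $\lambda=e^{2\pi i\alpha}$. An eigenfunction converts a number of steps along an orbit into a phase, $\varphi(T^bx)=\lambda^b\varphi(x)$, while a measurable function is almost determined by the first $n$ coordinates when $n$ is large. So if a change made only beyond coordinate $n$ moves a path by $b_n$ steps along its orbit, then $\|\alpha b_n\|$ must be small. For the odometer, which adds $1$ to $\sum_j x_jd^{j-1}$, one has $b_n=d^n$, and $\|\alpha d^n\|\to0$ holds exactly for $\alpha=a/d^m$, since $\|dx\|=d\|x\|$ when $\|x\|<\frac1{2d}$.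 A condition of this type can also hold for an irrational $\alpha$: for the Fibonacci numbers and $\alpha=\frac{1+\sqrt5}2$ one has $F_{n+1}-\alpha F_n=(-\alpha)^{-n}\to0$, because the recursion of the $F_n$ has a decaying solution. For $T_d$ the numbers $b_n$ depend on the path. They are $B_d(n,k_n)$, where
\[
B_d(n,k)=\sum_{i=0}^{d-2}C_d(n,k-i)
\]
is the coefficient of $t^k$ in $Q_{d-1}Q^n$; in particular $B_2=C_2$. (Both arrays are defined for all $k\in\mathbb Z$ and vanish off their supports.) For $d=2$ the ratio of consecutive terms is $\frac{n+1}{k+1}$ or $\frac{n+1}{n+1-k}$, a fraction with a large and random denominator, and one expects that no $\alpha\notin\mathbb Z$ survives. The difficulty is that $\|\alpha B_d(n,k_n)\|\to0$ comes without a rate and concerns one vertex per row. The following theorem is what we prove.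

\begin{theorem}\label{thm:B}
Let $x_1,x_2,\dots$ be independent and identically distributed in $\{0,\dots,d-1\}$ with all $p_j=\mathbb P(x_1=j)>0$ (and otherwise arbitrary), and let $k_n=x_1+\dots+x_n$. For every $\alpha\in\mathbb R\setminus\mathbb Z$, almost surely $\|\alpha B_d(n,k_n)\|\ge\frac1{d+1}$ for infinitely many $n$, and almost surely $\|\alpha C_d(n,k_n)\|\ge\frac1{d+1}$ for infinitely many $n$. For $d=2$ the constant $\frac13$ cannot be increased: for $\alpha=\frac13$ all values $\|\alpha C_2(n,k)\|$ lie in $\{0,\frac13\}$.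
\end{theorem}

The last assertion holds because $C_2(n,k)$ is an integer. Some nondegeneracy of the $p_j$ is needed: if $p_0=1$, then $C_d(n,k_n)=1$ for all $n$ and the conclusion fails when $\|\alpha\|<\frac1{d+1}$.

Section~\ref{sec:reduction} derives Theorem~\ref{thm:A} from Theorem~\ref{thm:B}. Section~\ref{sec:model} introduces the tools, works out a model case in Pascal's triangle and describes the plan of the proof of Theorem~\ref{thm:B}, which occupies Sections~\ref{sec:contraction}--\ref{sec:end}. From now on $d$ is fixed, and we write $T,C,B$ for $T_d,C_d,B_d$.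

\section{From eigenfunctions to return times}\label{sec:reduction}

\begin{lemma}\label{lem:successor}
Fix a vertex $(n,k)$ and $z\in X_d$, and let $Y$ be the finite set of paths through $(n,k)$ with $x_{n+1}x_{n+2}\dots=z$. Then $Y$ is linearly ordered, and if $x\in Y$ is not its largest element, $Tx$ is the next element of $Y$.
\end{lemma}

\begin{proof}
Two distinct elements of $Y$ differ for the last time at some coordinate $m\le n$, and their sums $k_m$ agree because their sums $k_n$ agree. So they are comparable, and the order on $Y$ is the lexicographic order read from the right. Let $x'$ be the element of $Y$ after $x$, let $y>x$ be any path, and let $m$ be the last coordinate at which $x$ and $y$ differ. If $m\le n$, then $y\in Y$ and $y\ge x'$. If $m>n$, then $x'_j=x_j$ for $j\ge m$ and $k_m(x')=k_m(x)$, so $y>x'$.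
\end{proof}

We use only two properties of $\mu=\mu_q$, invariance and ergodicity, and both are visible from the lemma. A path that contains the blocks $10$ and $01$ is neither maximal nor minimal, so $T^{\pm1}$ is defined almost everywhere. Every cylinder given by a finite path to $(n,k)$ has measure $q^k/Q(q)^n$, and $T$ acts by replacing an initial segment with another one that has the same endpoint; hence $T$ preserves $\mu$. (This is the only use of the special form of the $p_j$.) Two paths that differ by a permutation of the first $n$ coordinates lie in one set $Y$, hence in one orbit, so an invariant set is invariant under finite permutations of coordinates. The Hewitt--Savage law says that for independent identically distributed coordinates such a set has probability $0$ or $1$.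

The simplest change beyond coordinate $n$ that keeps a path in its orbit is to replace $10$ by $01$. Let $\Omega_n=\{x: x_{n+1}x_{n+2}=10\}$, and let $\pi_n$ exchange the coordinates $n+1$ and $n+2$.

\begin{lemma}\label{lem:return}
For $x\in\Omega_n$ we have $\pi_nx=T^{b}x$ with $b=B(n,k_n(x))$.
\end{lemma}

\begin{proof}
Write $x=a\,1\,0\,z$, where $a$ is a finite path to $(n,k)$. Both $x$ and $\pi_nx=a\,0\,1\,z$ lie in the set $Y$ attached to $(n+2,k+1)$ and $z$, and $x<\pi_nx$. By Lemma~\ref{lem:successor} we must count the $y\in Y$ with $a10z\le y<a01z$. Comparing first at coordinate $n+2$, then at $n+1$, then the initial parts $y_1\dots y_n$, we find three kinds: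
\begin{itemize}
\item $y_{n+1}y_{n+2}=10$, and the initial part is a path to $(n,k)$ that is $\ge a$;
\item $y_{n+1}y_{n+2}=j0$ with $2\le j\le d-1$, and the initial part is any path to $(n,k+1-j)$;
\item $y_{n+1}y_{n+2}=01$, and the initial part is a path to $(n,k)$ that is $<a$.
\end{itemize}
The first and third kinds together number $C(n,k)$, so the total is $C(n,k)+\sum_{j=2}^{d-1}C(n,k+1-j)=B(n,k)$.
\end{proof}

In \eqref{eq:example}, for instance, $110z$ and $101z$ are $B_3(1,1)=2$ steps apart.

\begin{proof}[Proof of Theorem~\ref{thm:A}, given Theorem~\ref{thm:B}]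
Let $\varphi\circ T=\lambda\varphi$ almost everywhere, with $\varphi$ not almost everywhere zero. By invariance, $|\varphi|$ and $|\lambda||\varphi|$ have the same distribution. This excludes $\lambda=0$. It also gives $\mu(|\varphi|>c)=\mu(|\varphi|>c|\lambda|^{j})$ for all $c>0$ and $j\in\mathbb Z$; if $|\lambda|\ne1$, letting $|\lambda|^j\to\infty$ would give $\mu(|\varphi|>c)=0$ for all $c>0$. So $\lambda=e^{2\pi i\alpha}$ with $\alpha$ real. Then $|\varphi|$ is invariant, hence constant, and we take $|\varphi|=1$. By Lemma~\ref{lem:return}, $\varphi\circ\pi_n=\lambda^b\varphi$ almost everywhere on $\Omega_n$, with $b=B(n,k_n)$.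

Let $\mathcal F_n$ be the $\sigma$-field generated by $x_1,\dots,x_n$. By the martingale convergence theorem, $\mathbb E[\psi\,|\,\mathcal F_n]\to\psi$ almost everywhere for every integrable $\psi$. Put $\varphi_n=\mathbb E[\varphi\,|\,\mathcal F_n]$ and $\zeta_n=\mathbb E[\,|\varphi-\varphi_n|\,|\,\mathcal F_n]$. For $m\le n$ we have $\zeta_n\le\mathbb E[\,|\varphi-\varphi_m|\,|\,\mathcal F_n]+|\varphi_m-\varphi_n|$. Letting $n\to\infty$ gives $\limsup_n\zeta_n\le2|\varphi-\varphi_m|$, and then $m\to\infty$ gives $\zeta_n\to0$ almost everywhere. On $\Omega_n$,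
\[
|\lambda^b-1|\,|\varphi_n|\le|\lambda^b\varphi_n-\lambda^b\varphi|+|\varphi\circ\pi_n-\varphi_n| .
\]
Multiply by the indicator of $\Omega_n$ and condition on $\mathcal F_n$. The left side is $\mathcal F_n$-measurable, $\mu(\Omega_n\,|\,\mathcal F_n)=p_0p_1$, and $\pi_n$ fixes the first $n$ coordinates and preserves the conditional measure given $\mathcal F_n$. Therefore
\[
p_0p_1\,|\lambda^b-1|\,|\varphi_n|\le\mathbb E[\,|\varphi-\varphi_n|\,|\,\mathcal F_n]+\mathbb E[\,|\varphi-\varphi_n|\circ\pi_n\,|\,\mathcal F_n]=2\zeta_n\to0 .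
\]
Since $|\varphi_n|\to1$, we get $\|\alpha B(n,k_n)\|\to0$ almost everywhere. By Theorem~\ref{thm:B}, $\alpha\in\mathbb Z$ and $\lambda=1$.
\end{proof}

\section{Two equations and a model case}\label{sec:model}

\subsection*{The recursion and the differential equation}
The arrays $C$ and $B$ satisfy the recursion
\begin{equation}\label{eq:P}
u(n+1,k)=\sum_{j=0}^{d-1}u(n,k-j).\tag{P}
\end{equation}
An array defined on a set $S\subset\mathbb Z^2$ \emph{satisfies \eqref{eq:P} in $S$} if this equation holds whenever its $d+1$ vertices lie in $S$.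

We view a sequence $f\colon\mathbb Z\to\mathbb C$ as the two-sided formal series $\sum_kf(k)t^k$. Multiplication by $t$ and differentiation become the operators
\[
(tf)(k)=f(k-1),\qquad(\partial f)(k)=(k+1)f(k+1).
\]
A polynomial $P(t)$ acts accordingly; $(Pf)(k)$ involves only the values of $f$ on the \emph{window} $[k-\deg P,k]$. On arrays, polynomials act row by row, so \eqref{eq:P} reads $u(n+1,\cdot)=Qu(n,\cdot)$. The product rule $\partial(Pf)=P'f+P\partial f$ holds, since for $P=t^j$ both sides at $k$ equal $(k+1)f(k+1-j)$. We write $\|P\|_1$ for the sum of the moduli of the coefficients of $P$. The following remark will be used several times.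

\begin{lemma}\label{lem:recurrence}
Let $P\in\mathbb Z[t]$ be monic with constant term $1$, and let $Pf=0$ on $\mathbb Z$. If $f$ is an integer at $\deg P$ consecutive places, then $f$ is integer-valued. If $|f|\le M$ at $\deg P$ consecutive places, then $|f|\le M\|P\|_1^{\,h}$ within distance $h$ of these places.
\end{lemma}

\begin{proof}
Each equation $(Pf)(k)=0$ can be solved for the rightmost or for the leftmost entry of its window, as an integer combination of the other $\deg P$ entries with coefficients of total modulus at most $\|P\|_1$.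
\end{proof}

The recursion \eqref{eq:P} has many solutions and cannot by itself single out $C$. What does is the differential equation $Qy'=nQ'y$ for $y=Q^n$, which is a relation inside row $n$. Put
\begin{equation}\label{eq:L}
L_n=Q\partial-nQ',\qquad (L_nf)(k)=\sum_{j=0}^{d-1}\bigl(k+1-j-jn\bigr)f(k+1-j).
\end{equation}
The coefficients are integers, the window is $[k-d+2,k+1]$, and
\begin{equation}\label{eq:Lprop}
L_nC(n,\cdot)=0,\qquad L_{n+1}Q=QL_n .
\end{equation}
The second identity follows from the product rule: $L_{n+1}(Qf)=Q(Q'f+Q\partial f)-(n+1)Q'Qf=Q(Q\partial f-nQ'f)$. It says that $L_n$ maps solutions of \eqref{eq:P} to solutions of \eqref{eq:P}.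

\subsection*{Tubes}
A \emph{tube} is given by integers $n_0<n_1$, $\rho\ge0$ and $\kappa_n$ $(n_0\le n\le n_1)$ with $\kappa_{n+1}-\kappa_n\in\{0,\dots,d-1\}$; it is the set of all $(n,k)$ with $n_0\le n\le n_1$ and $|k-\kappa_n|\le\rho$. We call $\rho$ its radius. A solution of \eqref{eq:P} that vanishes on a thin but long tube vanishes on a long stretch of the first row; see Figure~\ref{fig:cone}.

\begin{lemma}[Spreading]\label{lem:spread}
Let $\theta(n,k)$, $n_0\le n\le n_1$, $k\in\mathbb Z$, take values in an abelian group and satisfy \eqref{eq:P}. If $\theta$ vanishes on a tube with $2\rho\ge d$, then $\theta(n,k)=0$ whenever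
\[
\kappa_{n_1}-\rho-(d-1)(n_1-n)\le k\le\kappa_{n_1}+\rho .
\]
\end{lemma}

\begin{proof}
We use downward induction on $n$. For $n=n_1$ the interval is the last row of the tube. Suppose that the claim holds for $n+1$. Take $k$ with $\kappa_n+\rho<k\le\kappa_{n_1}+\rho$, in increasing order, and write $\theta(n,k)=\theta(n+1,k)-\sum_{j=1}^{d-1}\theta(n,k-j)$. Here $k>\kappa_n+\rho\ge\kappa_{n+1}-\rho\ge\kappa_{n_1}-\rho-(d-1)(n_1-n-1)$, so $\theta(n+1,k)=0$; and the places $k-j$ lie in $[\kappa_n-\rho,k)$, where row $n$ is already known to vanish. Next take $l$ with $\kappa_{n_1}-\rho-(d-1)(n_1-n)\le l<\kappa_n-\rho$, in decreasing order, and write $\theta(n,l)=\theta(n+1,l+d-1)-\sum_{j=1}^{d-1}\theta(n,l+j)$. Here $l+d-1$ is at least $\kappa_{n_1}-\rho-(d-1)(n_1-n-1)$ and less than $\kappa_n+\rho\le\kappa_{n_1}+\rho$, so the first term vanishes; and the places $l+j$ lie in $(l,\kappa_n+\rho]$, where row $n$ is already known to vanish.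
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!20] (2.3,5) -- (2.7,5) -- (2.7,1) -- (-1.7,1) -- cycle;
\fill[gray!70] (0.3,1) -- (0.7,1) -- (2.7,5) -- (2.3,5) -- cycle;
\draw[dashed] (0,5.4) node[above] {$k=0$} -- (0,0) -- (5.4,5.4) node[above] {$k=n$};
\draw[very thick] (-1.7,1) -- (2.7,1) node[right] {$n=n_0$};
\node[right] at (2.7,5) {$n=n_1$};
\end{tikzpicture}
\caption{The case $d=2$, with $k$ horizontal and $n$ vertical. A solution of Pascal's recursion on full rows that vanishes on a tube (dark) vanishes on the light region, bounded by a vertical line on the right and a line of slope $1$ on the left. If $n_1$ is much larger than $n_0$, the zero range in row $n_0$ (thick) extends far beyond the triangle $0\le k\le n$ (dashed) on both sides.}\label{fig:cone}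
\end{figure}

\subsection*{The model case}
Let $d=2$, so that $(L_nf)(k)=(k+1)f(k+1)-(n-k)f(k)$. Suppose that we are given a tube of radius $1$ inside the triangle $0\le k\le n$, with $n_0\ge2$, long enough that $n_1-\kappa_{n_1}\ge n_0-1$, and that on it we have the strong bound $\|\alpha\binom nk\|<\frac1{n+1}$. We show that $\|\alpha\|<1/\binom{n_0}{\kappa_{n_0}}$, which is impossible for a fixed $\alpha\notin\mathbb Z$ when $n_0$ is large. Let $I_n=\{\kappa_n-1,\kappa_n,\kappa_n+1\}$.

\emph{Lift.} Write $\alpha\binom nk=N(n,k)+\varepsilon(n,k)$ with $N$ the nearest integer. The number $\varepsilon(n+1,k)-\varepsilon(n,k)-\varepsilon(n,k-1)$ is an integer of modulus less than $3\cdot\frac13$, hence $0$. So $\varepsilon$ and $N$ satisfy \eqref{eq:P} in the tube.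

\emph{Kill the defect.} For $k,k+1\in I_n$ the integer $D(n,k)=(L_nN)(k)=-(L_n\varepsilon)(k)$ has modulus less than $\frac{(k+1)+(n-k)}{n+1}=1$. So $D=0$.

\emph{Extend.} The equation $L_nN=0$ says that $N(n,k)=a_n\binom nk$ on $I_n$ for a rational $a_n$, and \eqref{eq:P} at the vertex $(n+1,\kappa_n)$ gives $a_{n+1}=a_n=a$. So $N$ extends to the solution $a\binom nk$ of \eqref{eq:P} on full rows.

\emph{Spread.} The array $a\binom nk \bmod 1$ vanishes on the tube. By Lemma~\ref{lem:spread} it vanishes at $(n_0,0)$, because $\kappa_{n_1}-1-(n_1-n_0)\le0$. Thus $a\in\mathbb Z$.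

\emph{Compare sizes.} On the tube $(\alpha-a)\binom nk=\varepsilon(n,k)$, so $\|\alpha\|\le|\alpha-a|<1/\binom{n_0}{\kappa_{n_0}}$.

\subsection*{What changes in general}
The proof of Theorem~\ref{thm:B} has the same skeleton and meets three difficulties.

First, we only know $|\varepsilon|<\frac1{d+1}$, so the defect $D$ is an integer of polynomial size rather than less than $1$. But $D$ satisfies \eqref{eq:P}, and on a tube of radius a large multiple of $\log n_1$ this is a strong constraint. It does not force $D=0$, because \eqref{eq:P} has bounded integer solutions; it forces $G^JD=0$, where $G$ is the polynomial that kills the bounded solutions and $J$ is of order $\log n_1$ (Sections~\ref{sec:contraction} and~\ref{sec:lift}).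

Second, the equation $G^JL_nf=0$ has more solutions than the multiples of $C(n,\cdot)$. After extending and spreading (Section~\ref{sec:extension}) we carry the solution down to row $0$, where the equation can be solved explicitly (Section~\ref{sec:descent}). The harmful solutions look like $w^k/k$ with $w$ a root of unity; they have too many primes in their denominators to be compatible with integrality on a range much longer than $n_0\log^2n_0$ (Section~\ref{sec:primes}).

Third, the tube itself has to be produced from a statement about a single random path (Section~\ref{sec:tubes}).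

\section{Bounded solutions of the recursion and a contraction}\label{sec:contraction}

From $Q=1+tQ_{d-1}$ and $Q_{d+1}=1+tQ$ we read off two families of bounded solutions of \eqref{eq:P} on $\mathbb Z^2$. If $Q_{d-1}f=0$, then $Qf=f$ and all rows may be taken equal to $f$. If $Q_{d+1}f=0$, then $tQf=-f$ and each row is the negative of the preceding one, shifted by one place; for $d=2$ the row $\dots,1,-1,0,1,-1,0,\dots$ is of this kind. Both families are killed by
\[
G=Q_{d-1}Q_{d+1},
\]
which is monic with constant term $1$, has nonnegative integer coefficients, degree $g=2d-2$, and $\|G\|_1=G(1)=d^2-1$.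

\begin{lemma}\label{lem:bounded}
If $u\colon\mathbb Z^2\to\mathbb C$ is bounded and satisfies \eqref{eq:P}, then $Gu=0$.
\end{lemma}

\begin{proof}
Since $u$ is bounded, the series $\hat u=\sum_{n,k}u(n,k)e^{-i(nx+ky)}$ defines a distribution on the torus $(\mathbb R/2\pi\mathbb Z)^2$, and $u(n,k)=(2\pi)^{-2}\langle\hat u,e^{i(nx+ky)}\rangle$. Multiplying $\hat u$ by $e^{ix}$ replaces $u(n,k)$ with $u(n+1,k)$, and multiplying by $e^{-ijy}$ replaces it with $u(n,k-j)$. Hence $(e^{ix}-Q(e^{-iy}))\hat u=0$, and $\hat u$ vanishes on the open set where this smooth factor is nonzero. At a point $(x,y)$ of the support put $w=e^{iy}$. Then $|Q(w^{-1})|=1$. Since $Q(1)=d\neq1$, we have $w\ne1$, and $|w^d-1|=|w-1|$. Two points of the unit circle at the same distance from $1$ are equal or conjugate, so $w^{d-1}=1$ or $w^{d+1}=1$, and therefore $G(w^{-1})=0$. So $w$ lies in a finite set, and $e^{ix}=z_w:=Q(w^{-1})$ is determined by $w$. A distribution with finite support is a finite linear combination of derivatives of point masses. Thus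
\[
u(n,k)=\sum_wz_w^n\,w^k\,p_w(n,k)
\]
is a finite sum, with polynomials $p_w$, $|z_w|=|w|=1$ and $G(w^{-1})=0$.

We show that each $p_w$ is constant. The operator $t-v^{-1}$ maps $z_w^nw^kp(n,k)$ to $z_w^nw^k\bigl(w^{-1}p(n,k-1)-v^{-1}p(n,k)\bigr)$. If $v=w$, it lowers the degree of $p$ in $k$, so a high power kills the term. If $v\ne w$, it multiplies the homogeneous part of top degree of $p$ by $w^{-1}-v^{-1}\ne0$ and preserves the degree. Fix $w$ with $p_w\neq0$ and apply to $u$ a high power of $t-v^{-1}$ for each other $v$ in the sum. The result is bounded and equals $z_w^nw^k\tilde p(n,k)$ with $\deg\tilde p=\deg p_w$. Write $\tilde p=\sum_i\tilde p_i(n)k^i$. For each integer $n$ this is a bounded polynomial in $k$, so $\tilde p_i(n)=0$ for $i\ge1$; hence $\tilde p=\tilde p_0(n)$, which is bounded and so constant. Finally $G$ multiplies $z_w^nw^k$ by $G(w^{-1})=0$.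
\end{proof}

Our arrays live on thin tubes, so we need a local and quantitative form of this lemma. Duality provides it.

\begin{lemma}[Contraction]\label{lem:contraction}
There are an integer $R\ge2d$ and real numbers $\eta_{ab}$, $|a|,|b|\le R$, with $\sum|\eta_{ab}|\le\frac12$, all depending only on $d$, with the following property. If $u$ is defined on the box $\{(n',k'):|n'-n|\le R,\ |k'-k|\le R\}$ and satisfies \eqref{eq:P} in it, then $(Gu)(n,k)=\sum_{a,b}\eta_{ab}\,u(n+a,k-b)$.
\end{lemma}

\begin{proof}
Identify real $\ell^1(\mathbb Z^2)$ with the absolutely summable Laurent series in $\tau$ and $t$, and let $\mathcal I$ be the subspace of all $H\cdot(\tau-Q(t))$ with $H$ a real Laurent polynomial. We claim that $G(t)$ lies in the closure of $\mathcal I$. Otherwise the Hahn--Banach theorem gives a bounded functional that vanishes on $\mathcal I$ but not at $G$. Write it as $\tau^at^b\mapsto u(a,-b)$ with $u$ bounded. Vanishing on $\tau^at^b(\tau-Q(t))$ for all $a,b$ is \eqref{eq:P} for $u$, and the value at $G$ is $(Gu)(0,0)$, which is $0$ by Lemma~\ref{lem:bounded}.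 This proves the claim.

Choose $H$ with $\|G-H(\tau-Q)\|_1\le\frac12$ and write $G-H(\tau-Q)=\sum\eta_{ab}\tau^at^b$, a finite sum. Let $\tau$ act on arrays by $(\tau u)(n,k)=u(n+1,k)$. Take $R\ge2d$ so large that for every monomial $\tau^at^b$ of $H$ the exponents of $\tau^{a+1}t^b$ and $\tau^at^{b+j}$, $0\le j<d$, have modulus at most $R$. Then $\bigl(\tau^at^b(\tau-Q)u\bigr)(n,k)=0$ is an instance of \eqref{eq:P} in the box, so $\bigl(H(\tau-Q)u\bigr)(n,k)=0$.
\end{proof}

\section{Tubes of good vertices}\label{sec:tubes}

Fix $\alpha\in\mathbb R\setminus\mathbb Z$ and the $p_j>0$. The two assertions of Theorem~\ref{thm:B} are treated together. A point $(n,k)$ is \emph{bad} if $\|\alpha B(n,k)\|\ge\frac1{d+1}$ in \emph{case~(B)}, and if $\|\alpha C(n,k)\|\ge\frac1{d+1}$ in \emph{case~(C)}; otherwise it is \emph{good}. Put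
\[
s=\sum_jjp_j\in(0,d-1),\qquad\delta=\tfrac14\min(s,d-1-s),\qquad K=5d(R+3).
\]
A sequence of tubes with $n_0\to\infty$ is called \emph{admissible} if
\begin{itemize}
\item[(T1)] every point of every tube is good;
\item[(T2)] $2\delta n\le\kappa_n\le(d-1-2\delta)n$ for $n=n_0$ and for $n=n_1$;
\item[(T3)] $n_1\le n_0^2$ and $n_1/(n_0\log^2n_0)\to\infty$;
\item[(T4)] $K\log n_1\le\rho\le3K\log n_0$.
\end{itemize}

\begin{proposition}\label{prop:tube}
If almost surely $(n,k_n)$ is bad for only finitely many $n$, then there is an admissible sequence of tubes.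
\end{proposition}

\begin{proposition}\label{prop:notube}
There is no admissible sequence of tubes.
\end{proposition}

These two propositions imply Theorem~\ref{thm:B}: the event that $(n,k_n)$ is bad for infinitely many $n$ is invariant under finite permutations of the $x_i$, so by the Hewitt--Savage law it has probability $0$ or $1$, and probability $0$ is excluded. Proposition~\ref{prop:notube} involves no probability and is proved in Sections~\ref{sec:lift}--\ref{sec:end}.

The idea for Proposition~\ref{prop:tube} is that a walk which is heading toward a bad vertex, up to a lateral error $\rho$ at a distance of $\rho^2$ steps, hits it with probability of order $1/\rho$. If this happened in most blocks $[M_i,M_{i+1})$ of levels and $\sum_i1/\rho_i=\infty$, the walk would hit infinitely many bad vertices. By (T4) we need $\rho_i$ of order $\log M_{i+1}$, and by (T3) the ratio $M_{i+1}/M_i$ must exceed $\log^2M_i$. The choice $M_i=(i!)^3$ meets both demands, since $\log M_i=O(i\log i)$ and $\sum_i1/(i\log i)=\infty$. We use two standard facts.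

\emph{Local limit theorem.} If the steps are integer-valued with mean $s$ and variance $v\in(0,\infty)$, and the differences of their possible values generate $\mathbb Z$, then $\sqrt W\,\mathbb P(k_W=r)-(2\pi v)^{-1/2}e^{-(r-sW)^2/(2vW)}\to0$ as $W\to\infty$, uniformly in $r\in\mathbb Z$. This applies because $p_0,p_1>0$. So there is $\gamma>0$ with $\mathbb P(k_W=r)\ge\gamma/\sqrt W$ for all large $W$ and all integers $r$ with $|r-sW|\le2\sqrt W$.

\emph{L\'evy's conditional Borel--Cantelli lemma.} If $(\mathcal G_m)$ is a filtration and $H_m\in\mathcal G_{m+1}$, then almost surely infinitely many $H_m$ occur if and only if $\sum_m\mathbb P(H_m\,|\,\mathcal G_m)=\infty$. The conditional form is needed because the events below are not independent.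

\begin{proof}[Proof of Proposition~\ref{prop:tube}]
Let $M_i=(i!)^3$, $\rho_i=\lceil K\log(2M_{i+1})\rceil$ and $W_i=\rho_i^2$. For $M_i\le n<M_{i+1}$ call $(n,k)$ \emph{dangerous} if some $(n+W_i,k')$ with $|k'-k-sW_i|\le2\rho_i$ is bad. Let $\mathcal D_i$ be the event that the path visits a dangerous vertex at a level in $[M_i,M_{i+1})$, and $\mathcal E_i$ the event that it visits a bad vertex at a level in $[M_i+W_i,M_{i+1}+W_i)$. Let $\nu$ be the first dangerous level in $[M_i,M_{i+1})$. The event $\{\nu=n\}$ lies in $\mathcal F_n$, and on it the walk reaches a bad vertex $(n+W_i,k')$ with conditional probability at least $\gamma/\rho_i$ given $\mathcal F_n$, for large $i$. Summing over $n$,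
\[
\mathbb P(\mathcal E_i\,|\,\mathcal F_{M_i})\ge\frac{\gamma}{\rho_i}\,\mathbb P(\mathcal D_i\,|\,\mathcal F_{M_i}).
\]
Since $W_i=O(i^2\log^2i)$, we have $M_{i+1}+W_i\le M_{i+2}$ and $\mathcal E_i\in\mathcal F_{M_{i+2}}$ for large $i$. By hypothesis almost surely only finitely many $\mathcal E_i$ occur. L\'evy's lemma for the even $i$, with the filtration $(\mathcal F_{M_i})_{i\text{ even}}$, gives $\sum_{i\text{ even}}\rho_i^{-1}\mathbb P(\mathcal D_i\,|\,\mathcal F_{M_i})<\infty$ almost surely. As $\sum_{i\text{ even}}\rho_i^{-1}=\infty$, almost surely $\mathbb P(\mathcal D_i\,|\,\mathcal F_{M_i})<\frac12$ for infinitely many $i$.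

By the strong law of large numbers, almost surely $|k_{M_i}-sM_i|\le\delta M_i$ for all large $i$. Moreover $|k_{M_i}-sM_i|\le dM_i\le\frac\delta2M_{i+1}$ always holds for large $i$, and by Chebyshev's inequality the sum of the remaining $M_{i+1}-M_i$ steps deviates from its mean by more than $\frac\delta2M_{i+1}$ with probability at most $4v/(\delta^2M_{i+1})<\frac12$. So $\mathbb P(|k_{M_{i+1}}-sM_{i+1}|\le\delta M_{i+1}\,|\,\mathcal F_{M_i})>\frac12$. Consequently, for infinitely many $i$ there is a path that avoids $\mathcal D_i$ and satisfies $|k_n-sn|\le\delta n$ for $n=M_i$ and $n=M_{i+1}$.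

For such an $i$ and such a path put $\rho=\rho_i$, $W=W_i$, $n_0=M_i+W$, $n_1=M_{i+1}+W-1$, and $\kappa_{n+W}=k_n+\lfloor sW\rfloor$ for $M_i\le n<M_{i+1}$. If $|k'-\kappa_{n+W}|\le\rho$, then $|k'-k_n-sW|\le\rho+1\le2\rho$, so $(n+W,k')$ is good; this is (T1). Next, $|\kappa_{n_0}-sn_0|\le\delta M_i+1\le2\delta n_0$ and $|\kappa_{n_1}-sn_1|\le\delta M_{i+1}+d+1\le2\delta n_1$, and (T2) follows from $4\delta\le s\le d-1-4\delta$. Finally $n_0\le2M_i$, $(i+1)^3M_i\le n_1\le2M_{i+1}\le M_i^2\le n_0^2$ and $\log n_0=O(i\log i)$ give (T3), and $K\log n_1\le\rho\le2K\log n_0+1$ gives (T4).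
\end{proof}

\section{Integer lifts and their defect}\label{sec:lift}

Suppose that an admissible sequence exists, and let $\mathcal T$ be one of its tubes. All statements below hold when $n_0$ is large enough, and all $O$-constants depend only on $d$, $\delta$ and $\alpha$. The sequences $\kappa_n$ and $(d-1)n-\kappa_n$ are nondecreasing, so by (T2) and (T4)
\begin{equation}\label{eq:inside}
\kappa_n\ge2\delta n_0>\rho,\qquad(d-1)n-\kappa_n\ge2\delta n_0>\rho\qquad(n_0\le n\le n_1).
\end{equation}
Thus $\mathcal T$ lies in the region $0<k<(d-1)n$.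

The operator $L_n$ annihilates $C$, so we want integer approximations to $\alpha C$ in both cases. In case~(B) only the residues of $\alpha B=Q_{d-1}(\alpha C)$ are known to be small, and we must undo the factor $Q_{d-1}$. This lets the error grow linearly, which is harmless because only a polynomial bound is needed.

\begin{lemma}\label{lem:lift}
There are integers $N(n,k)$, $(n,k)\in\mathcal T$, such that $\varepsilon=\alpha C-N$ satisfies $|\varepsilon|\le n_1$, and $\varepsilon$ and $N$ satisfy \eqref{eq:P} in $\mathcal T$.
\end{lemma}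

\begin{proof}
Let $\beta(n,k)\in(-\frac1{d+1},\frac1{d+1})$ be congruent modulo $1$ to $\alpha B(n,k)$ in case~(B) and to $\alpha C(n,k)$ in case~(C). The number $\beta(n+1,k)-\sum_j\beta(n,k-j)$ is an integer and a sum of $d+1$ terms of modulus less than $\frac1{d+1}$, hence $0$. So $\beta$ satisfies \eqref{eq:P} in $\mathcal T$. (This is where the value $\frac1{d+1}$ is needed.) In case~(C), or if $d=2$, take $\varepsilon=\beta$.

Now consider case~(B) with $d\ge3$. We construct $\varepsilon$ row by row so that $\varepsilon\equiv\alpha C\pmod 1$ and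
\begin{equation}\label{eq:window}
\sum_{i=0}^{d-2}\varepsilon(n,k-i)=\beta(n,k)\quad\text{whenever }[k-d+2,k]\text{ lies in row $n$ of }\mathcal T .
\end{equation}
Two observations are used. If all but one of the values in a window are congruent to $\alpha C$ and the remaining one is defined by \eqref{eq:window}, it is congruent to $\alpha C$ as well, because $\sum_i\alpha C(n,k-i)=\alpha B(n,k)\equiv\beta(n,k)$. And if \eqref{eq:window} holds at $k$ and at $k-1$, then
\begin{equation}\label{eq:diff}
|\varepsilon(n,k)-\varepsilon(n,k-d+1)|=|\beta(n,k)-\beta(n,k-1)|<\tfrac2{d+1}.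
\end{equation}

In row $n_0$ let the first $d-2$ values be the residues of $\alpha C$ in $[0,1)$ and define the others from left to right by \eqref{eq:window}. The first $d-1$ values have modulus at most $d-1$, so \eqref{eq:diff} gives $|\varepsilon|\le d+2\rho$ on this row.

Let row $n$ be constructed. The vertices of \eqref{eq:P} at $(n+1,k)$ lie in $\mathcal T$ exactly when $k$ is in the \emph{direct range} $[\kappa_n-\rho+d-1,\kappa_n+\rho]$, which is contained in row $n+1$ of $\mathcal T$. There we define $\varepsilon(n+1,k)$ by \eqref{eq:P}. It is congruent to $\alpha C(n+1,k)$, and by \eqref{eq:window} it equals $\beta(n,k)+\varepsilon(n,k-d+1)$, so its modulus exceeds the maximum over row $n$ by less than $\frac1{d+1}$. If $[k-d+2,k]$ lies in the direct range, then $k-2d+3\ge\kappa_n-\rho$, so \eqref{eq:window} holds in row $n$ at $k,k-1,\dots,k-d+1$, and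
\[
(Q_{d-1}\varepsilon)(n+1,k)=(QQ_{d-1}\varepsilon)(n,k)=(Q\beta)(n,k)=\beta(n+1,k).
\]
At most $d-1$ places of row $n+1$ remain on each side of the direct range. Fill them moving outward, each time by \eqref{eq:window} for the window that has the new place as its outer end. Then \eqref{eq:window} holds for all windows in row $n+1$. The place at distance $d-1$ inward from a filled place lies in the direct range, so by \eqref{eq:diff} the two values differ by less than $\frac2{d+1}$. Hence the row maximum of $|\varepsilon|$ grows by at most $\frac3{d+1}\le1$ per row, and $|\varepsilon|\le d+2\rho+(n_1-n_0)\le n_1$.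
\end{proof}

Let $\mathcal T_0\subset\mathcal T$ be the tube with the same $\kappa_n$ and radius $\rho-d$. For $(n,k)\in\mathcal T_0$ the window $[k-d+2,k+1]$ lies in row $n$ of $\mathcal T$, and we define the \emph{defect}
\[
D(n,k)=\bigl(L_nN(n,\cdot)\bigr)(k)=-\bigl(L_n\varepsilon(n,\cdot)\bigr)(k).
\]
While $N$ is exponentially large, $D$ is an integer of polynomial size.

\begin{lemma}\label{lem:defect}
The array $D$ is integer-valued, $|D|\le d^2n_1^2$, and $D$ satisfies \eqref{eq:P} in $\mathcal T_0$.
\end{lemma}

\begin{proof}
By \eqref{eq:L}, the coefficient of $\varepsilon(n,k')$, $k'=k+1-j$, is $k'-jn$. Since $k'$ and $jn$ lie in $[0,(d-1)n]$, its modulus is at most $dn_1$, and there are $d$ terms. Now let $(n+1,k)$, $(n,k)$ and $(n,k-d+1)$ lie in $\mathcal T_0$. The value $D(n+1,k)$ involves $N(n+1,k')$ for $k'\in[k-d+2,k+1]$, and \eqref{eq:P} expresses these through $N(n,\cdot)$ on $[k-2d+3,k+1]\subset[\kappa_n-\rho+2,\kappa_n+\rho]$. Extend $N(n,\cdot)$ by zero to a sequence $f$ on $\mathbb Z$. Then $D(n+1,k)=(L_{n+1}Qf)(k)=(QL_nf)(k)=\sum_jD(n,k-j)$ by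 \eqref{eq:Lprop}.
\end{proof}

Each application of $G$ halves the maximum at the price of a margin of bounded width, so logarithmically many applications bring the integer array $D$ below $1$. Put
\[
J=\lceil3\log_2n_1\rceil,\quad n_*=n_0+JR,\quad n^*=n_1-JR,\quad\rho_*=\rho-d-JdR,\quad m=Jg+d-1,
\]
and $I_n=[\kappa_n-\rho_*,\kappa_n+\rho_*]$. We have $J\le5\log n_1\le10\log n_0$, so (T4) gives $\rho\ge d(R+3)J$ and $\rho_*\ge2dJ$. Hence
\begin{equation}\label{eq:room}
m+d\le2\rho_* .
\end{equation}

\begin{lemma}\label{lem:killed}
$(G^JD)(n,k)=0$ for $n_*\le n\le n^*$ and $k\in I_n$.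
\end{lemma}

\begin{proof}
For $0\le h\le J$ let $S_h$ be the set of $(n,k)$ with $n_0+hR\le n\le n_1-hR$ and $|k-\kappa_n|\le\rho-d-hdR$; thus $S_0=\mathcal T_0$. If $(n,k)\in S_h$ and $0\le r\le hg$, then $(n,k-r)\in\mathcal T_0$, because $g\le dR$. So $G^hD$ is defined on $S_h$ and satisfies \eqref{eq:P} in $S_h$, being a combination of translates of $D$. If $(n,k)\in S_{h+1}$ and $|n'-n|,|k'-k|\le R$, then $|k'-\kappa_{n'}|\le R+|k-\kappa_n|+(d-1)R$, so $(n',k')\in S_h$. Lemma~\ref{lem:contraction} applied to $u=G^hD$ gives $\max_{S_{h+1}}|G^{h+1}D|\le\frac12\max_{S_h}|G^hD|$. Hence $|G^JD|\le2^{-J}d^2n_1^2\le d^2/n_1<1$ on $S_J$, and $G^JD$ is an integer.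
\end{proof}

\section{Extension to full rows}\label{sec:extension}

Lemma~\ref{lem:killed} is a linear recurrence of order $m$ inside each row of $N$. We use it to continue the rows to all of $\mathbb Z$, giving up integrality, and then recover integrality from Lemma~\ref{lem:spread}. Put $X=\lfloor\delta n_1\rfloor$. Since $n_*\sim n_0$, (T3) gives
\begin{equation}\label{eq:X}
\frac{X}{n_*\log^2n_*}\to\infty,\qquad n_1\le n_*^2,\qquad J=O(\log n_*).
\end{equation}

\begin{proposition}\label{prop:extension}
There are sequences $f_n\colon\mathbb Z\to\mathbb Q$, $n_*\le n\le n^*$, such that $f_n=N(n,\cdot)$ on $I_n$, $G^JL_nf_n=0$ on $\mathbb Z$, and $f_{n+1}=Qf_n$ on $\mathbb Z$. Moreover $f_{n_*}(k)\in\mathbb Z$ for $|k|\le X$.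
\end{proposition}

\begin{proof}
The equation $(G^JL_nf)(k)=0$ involves $f$ on the window $[l,k+1]$, $l=k+1-m$. Since the extreme coefficients of $G^J$ are $1$, formula \eqref{eq:L} shows that the coefficient of $f(k+1)$ is $k+1$ and the coefficient of $f(l)$ is $l-(d-1)n$. These vanish only at the two edges of the triangle, and by \eqref{eq:inside} we have $I_n\subset(0,(d-1)n)$. So the equation can be solved for $f(k+1)$ when $k+1$ is not to the left of $I_n$, and for $f(l)$ when $l$ is not to the right of $I_n$. In particular a solution of $G^JL_nf=0$ on $\mathbb Z$ is determined by its values at any $m$ consecutive points of $I_n$.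

By Lemma~\ref{lem:killed}, $N(n,\cdot)$ satisfies every equation whose window lies in $I_n$. By \eqref{eq:room} no window contains points on both sides of $I_n$. So each of the other equations either has its right end to the right of $I_n$ and no point to the left, or its left end to the left of $I_n$ and no point to the right. Use the former, in increasing order, to define $f_n$ to the right of $I_n$, and the latter, in decreasing order, to define $f_n$ to the left. Then $G^JL_nf_n=0$ on $\mathbb Z$.

For $n<n^*$, \eqref{eq:Lprop} gives $G^JL_{n+1}(Qf_n)=QG^JL_nf_n=0$. By \eqref{eq:P} for $N$, the sequences $Qf_n$ and $f_{n+1}$ agree on $[\kappa_n-\rho_*+d-1,\kappa_n+\rho_*]\subset I_{n+1}$, which has $2\rho_*-d+2\ge m$ points. Hence $f_{n+1}=Qf_n$.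

Apply Lemma~\ref{lem:spread} to $\theta(n,k)=f_n(k)\bmod1\in\mathbb Q/\mathbb Z$ on the levels $n_*\le n\le n^*$. It shows that $f_{n_*}(k)\in\mathbb Z$ for $\kappa_{n^*}-(d-1)(n^*-n_*)\le k\le\kappa_{n^*}$. By (T2) at $n_1$ and $n_0+2JR=o(n_1)$,
\begin{gather*}
\kappa_{n^*}\ge\kappa_{n_1}-(d-1)JR\ge2\delta n_1-\delta n_1=\delta n_1,\\
\kappa_{n^*}-(d-1)(n^*-n_*)\le\kappa_{n_1}-(d-1)n_1+(d-1)(n_0+2JR)\le-\delta n_1 .
\end{gather*}
So the interval contains $[-X,X]$.
\end{proof}

\section{Descent to row zero}\label{sec:descent}

From now on only row $n_*$ matters, and we write $n=n_*$, $I=I_{n_*}$, $\kappa=\kappa_{n_*}$. The goal is to decompose $f_n$ as a multiple of $C(n,\cdot)$ plus a sequence killed by a polynomial with nonnegative coefficients. The equation $G^JL_nf=0$ is hard to solve directly, but $L_0=Q\partial$ is transparent. We therefore look for $f_0$ with $f_n=Q^nf_0$. The operator $Q$ has a kernel on sequences, so preimages are not unique; we pick the one that keeps the equation $G^JL_rf_r=0$, and we track denominators and sizes. The first step is to carry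 down the defect.

Let $V$ be the group of integer sequences killed by $G^J$, and let $\Delta_n=L_nf_n$. Then $G^J\Delta_n=0$, and $\Delta_n(k)=D(n,k)$ at the $2\rho_*-d+2\ge Jg$ consecutive places $k$ with $[k-d+2,k+1]\subset I$. By Lemma~\ref{lem:recurrence}, $\Delta_n\in V$. On $V$ the operator $Q$ is invertible. Indeed,
\[
tG=(tQ_{d-1})Q_{d+1}=(Q-1)(1+tQ)=UQ-1,\qquad U=1-t+tQ=1+t^2+\dots+t^d,
\]
so the polynomial $\Gamma=U\sum_{i=0}^{J-1}(-tG)^i\in\mathbb Z[t]$ satisfies $Q\Gamma=1-(-tG)^J$, which acts on $V$ as the identity. It has degree $O(J)$ and $\|\Gamma\|_1\le dJ(d^2-1)^J=e^{O(J)}$. Put $\Delta_r=\Gamma^{n-r}\Delta_n\in V$ for $0\le r\le n$. Then $\Delta_r=Q\Delta_{r-1}$ for $1\le r\le n$.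

Given $f_r$ with $L_rf_r=\Delta_r$, we want $f_{r-1}$ with $Qf_{r-1}=f_r$ and $L_{r-1}f_{r-1}=\Delta_{r-1}$. By the product rule these conditions force $rQ'f_{r-1}=\partial f_r-\Delta_{r-1}$. So both $Qf_{r-1}$ and $Q'f_{r-1}$ are prescribed, and $f_{r-1}$ is recovered from a B\'ezout identity. Differentiating $(t-1)Q=t^d-1$ and multiplying by $t$ gives $tQ+t(t-1)Q'=dt^d=d+d(t-1)Q$, that is,
\[
A_1Q+A_2Q'=d,\qquad A_1=d-(d-1)t,\quad A_2=t^2-t .
\]
Accordingly, for $r=n,n-1,\dots,1$ define $f_{r-1}=\frac1d\bigl(A_1f_r+\frac1rA_2(\partial f_r-\Delta_{r-1})\bigr)$; written out,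
\begin{equation}\label{eq:descent}
dr\,f_{r-1}(k)=(dr-k)f_r(k)-\bigl((d-1)r-k+1\bigr)f_r(k-1)+\Delta_{r-1}(k-1)-\Delta_{r-1}(k-2).
\end{equation}

\begin{proposition}\label{prop:descent}
Let $E=QG^J$ and $\psi(k)=kf_0(k)$. Then
\begin{itemize}
\item[(a)] $f_n=Q^nf_0$ and $E\psi=0$;
\item[(b)] $n!\,d^nf_0(k)\in\mathbb Z$ for $0\le k\le X$;
\item[(c)] $|\psi(k)|\le e^{O(n\log^2n)}$ for $0\le k\le n$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) We show by downward induction that $Qf_{r-1}=f_r$ and $L_{r-1}f_{r-1}=\Delta_{r-1}$. Suppose $L_rf_r=\Delta_r=Q\Delta_{r-1}$, and put $y=\partial f_r-\Delta_{r-1}$, so that $Qy=rQ'f_r$. Then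
\[
dQf_{r-1}=A_1Qf_r+A_2Q'f_r=df_r,\qquad drQ'f_{r-1}=A_1Qy+A_2Q'y=dy .
\]
Hence $Qf_{r-1}=f_r$ and $rQ'f_{r-1}=\partial(Qf_{r-1})-\Delta_{r-1}=Q'f_{r-1}+Q\partial f_{r-1}-\Delta_{r-1}$, which is $L_{r-1}f_{r-1}=\Delta_{r-1}$. For $r-1=0$ this reads $Q\partial f_0=\Delta_0\in V$. Since $\psi=t\partial f_0$, we get $E\psi=tG^J\Delta_0=0$.

(b) By Proposition~\ref{prop:extension}, \eqref{eq:descent} and the integrality of the $\Delta_r$, induction gives $d^{\,n-r}\frac{n!}{r!}f_r(k)\in\mathbb Z$ for $-X+n-r\le k\le X$. Take $r=0$ and use $n\le X$.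

(c) We bound $\Delta_n$, $\Delta_r$, $f_n$ and $f_r$ in turn. At $Jg$ consecutive places of $I\subset(0,(d-1)n)$ we have $|\Delta_n|=|D|\le d^2n^4$. Since $\|G^J\|_1=(d^2-1)^J=e^{O(\log n)}$, Lemma~\ref{lem:recurrence} gives $|\Delta_n(k)|\le e^{O(n\log^2n)}$ for $|k|=O(n\log n)$. The polynomial $\Gamma^{n-r}$ has degree $O(n\log n)$ and $\|\Gamma^{n-r}\|_1\le e^{O(n\log n)}$. Therefore
\begin{equation}\label{eq:Delta}
|\Delta_r(k)|\le e^{O(n\log^2n)}\qquad(0\le r\le n,\ |k|\le2dn).
\end{equation}
On $I$ we have $|f_n|=|\alpha C-\varepsilon|\le|\alpha|d^n+n^2$. Continue from $I$ to $[-dn,dn]$ by the equation $L_nf_n=\Delta_n$, whose window has $d$ points. Moving right we solve for $f_n(k+1)$, dividing by the integer $k+1\ge1$; moving left we solve for $f_n(l)$, dividing by the integer $l-(d-1)n\le-1$. All coefficients are $O(n)$. So each of the $O(n)$ steps multiplies the running maximum by $O(n)$ and adds a term bounded by \eqref{eq:Delta}, and $|f_n(k)|\le e^{O(n\log^2n)}$ for $|k|\le dn$. Finally let $\Phi_r$ be the maximum of $|f_r(k)|$ for $-r\le k\le n$. By \eqref{eq:descent},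 $\Phi_{r-1}\le O(n)\Phi_r+2\max_{|k|\le2dn}|\Delta_{r-1}(k)|$. After $n$ steps $\Phi_0\le e^{O(n\log^2n)}$, and $|\psi(k)|\le n\Phi_0$ for $0\le k\le n$.
\end{proof}

\section{Primes exclude the logarithmic terms}\label{sec:primes}

The polynomial $E=Q_dQ_{d-1}^JQ_{d+1}^J$ is monic of degree $m$ with constant term $1$ and nonnegative integer coefficients. Its roots are $\Lambda$-th roots of unity, where $\Lambda=(d-1)d(d+1)$, and have multiplicity at most $2J+1$ because each $Q_r$ has simple roots. Recall the solution of a recurrence with constant coefficients: since $E(0)\neq0$ and $t$ multiplies $w^k$ by $w^{-1}$, the complex sequences killed by $E$ are exactly the sums $\sum_ww^kP_w(k)$ over the $w$ with $E(w^{-1})=0$, where $P_w$ is a polynomial of degree less than the multiplicity of the root $w^{-1}$. So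
\[
kf_0(k)=\psi(k)=\sum_ww^kP_w(k),\qquad\deg P_w\le2J,\quad w^\Lambda=1 .
\]
Dividing by $k$, we see that for $k\neq0$ the sequence $f_0$ is the sum of a sequence killed by $E$ and of the terms $P_w(0)\,w^k/k$, which for $k\ge1$ are the coefficients of $-P_w(0)\log(1-wt)$. We must show that the latter are absent. The mechanism is visible for $d=2$ and $\psi(k)=0,b,-b$ for $k\equiv0,1,2\pmod 3$, a sequence killed by $G$. Then $f_0(\ell)=\pm b/\ell$ for primes $\ell>3$, and Proposition~\ref{prop:descent}(b) makes the integer $n!\,2^nb$ divisible by every prime in $(n,X]$. The product of these primes exceeds the bound that (c) puts on $n!\,2^n|b|$, so $b=0$. In general we argue in the same way on each residue class modulo $\Lambda$.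

\begin{proposition}\label{prop:primes}
$P_w(0)=0$ for all $w$.
\end{proposition}

\begin{proof}
For $0\le c<\Lambda$ let $\Psi_c=\sum_ww^cP_w$, a polynomial of degree at most $2J$ with $\Psi_c(k)=\psi(k)$ for $k\equiv c\pmod\Lambda$. It suffices to show $\Psi_c(0)=0$ for all $c$: the $w$ are distinct and at most $\Lambda$ in number, so the Vandermonde system $\sum_ww^cP_w(0)=0$, $0\le c<\Lambda$, has only the zero solution. Fix $c$. Newton's interpolation formula gives
\[
\Psi_c(c+\Lambda y)=\sum_{i=0}^{2J}b_i\binom yi,\qquad b_i=\sum_{h=0}^i(-1)^{i-h}\binom ih\psi(c+\Lambda h),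
\]
as polynomials in $y$. The arguments satisfy $0\le c+\Lambda h<\Lambda(2J+1)\le n\le X$, so $n!\,d^nb_i\in\mathbb Z$ and $|b_i|\le4^Je^{O(n\log^2n)}$ by Proposition~\ref{prop:descent}. Put
\[
Z=n!\,d^n\Lambda^{2J}(2J)!\;\Psi_c(0)=\sum_{i=0}^{2J}\bigl(n!\,d^nb_i\bigr)\,\Lambda^{2J}(2J)!\binom{-c/\Lambda}i .
\]

\emph{$Z$ is an integer of moderate size.} We have $\Lambda^{2J}(2J)!\binom{-c/\Lambda}i=\pm\Lambda^{2J-i}\frac{(2J)!}{i!}\prod_{h<i}(c+h\Lambda)\in\mathbb Z$, and $\bigl|\binom{-c/\Lambda}i\bigr|=\prod_{h<i}\frac{c/\Lambda+h}{h+1}\le1$. As $J=O(\log n)$, it follows that $Z\in\mathbb Z$ and $|Z|\le e^{O(n\log^2n)}$.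

\emph{$Z$ is divisible by many primes.} Let $\ell$ be a prime with $n<\ell\le X/\Lambda$, and let $\mathbb Z_{(\ell)}$ be the ring of rationals with denominator prime to $\ell$. Since $\ell>n$, it divides none of $n!$, $\Lambda$, $(2J)!$, and $d\mid\Lambda$. So $f_0(k)\in\mathbb Z_{(\ell)}$ for $0\le k\le X$, all $b_i$ lie in $\mathbb Z_{(\ell)}$, and $\Psi_c(k)=\sum_ib_i\binom{(k-c)/\Lambda}i$ has coefficients in $\mathbb Z_{(\ell)}$. Choose $0\le u<\Lambda$ with $\ell u\equiv c\pmod\Lambda$. Then $0\le\ell u\le X$ and $\Psi_c(\ell u)=\psi(\ell u)=\ell u\,f_0(\ell u)\in\ell\mathbb Z_{(\ell)}$. Also $\Psi_c(\ell u)-\Psi_c(0)\in\ell\mathbb Z_{(\ell)}$. Hence $\Psi_c(0)\in\ell\mathbb Z_{(\ell)}$, and $\ell$ divides $Z$.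

By Chebyshev's bounds $\frac x2\le\sum_{\ell\le x}\log\ell\le2x$ for large $x$, the sum being over primes, the product of the primes in $(n,X/\Lambda]$ is at least $e^{X/(2\Lambda)-2n}$. By \eqref{eq:X} this exceeds $e^{O(n\log^2n)}$. So $Z=0$.
\end{proof}

\section{End of the proof}\label{sec:end}

\begin{proof}[Proof of Proposition~\ref{prop:notube}]
By Proposition~\ref{prop:primes}, $P_w(k)=k\tilde P_w(k)$ with polynomials $\tilde P_w$ of smaller degree. The sequence $\chi(k)=\sum_ww^k\tilde P_w(k)$ is killed by $E$ and agrees with $f_0$ for $k\ne0$. So $f_0=a\delta_0+\chi$, where $a=f_0(0)-\chi(0)$ and $\delta_0$ is the indicator of $0$, that is, the series $1$. Applying $Q^n$,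
\[
f_n=a\,C(n,\cdot)+h,\qquad h=Q^n\chi,\quad Eh=0 .
\]
For $-X\le k\le-1$ we have $C(n,k)=0$, so $h(k)=f_n(k)\in\mathbb Z$ by Proposition~\ref{prop:extension}. Since $X\ge m=\deg E$, Lemma~\ref{lem:recurrence} shows that $h$ is integer-valued. At $k=0$, where $C(n,0)=1$, we get $a=f_n(0)-h(0)\in\mathbb Z$.

On $I$ we have $\alpha C-\varepsilon=N=f_n=aC+h$, that is, $(\alpha-a)\,C(n,\cdot)=\varepsilon(n,\cdot)+h$. We have no useful bound for $h$, so we remove it by applying $E$ at $k=\kappa+\rho_*$; the window $[k-m,k]$ lies in $I$ by \eqref{eq:room}. Because the coefficients of $E$ are nonnegative with constant term $1$, there is no cancellation on the left: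
\[
\|\alpha\|\,C(n,k)\le|\alpha-a|\,(EC)(n,k)=|(E\varepsilon)(n,k)|\le E(1)\,n_1=d(d^2-1)^Jn_1=n^{O(1)} .
\]

On the other hand, $C(n,k)$ is exponentially large. By \eqref{eq:inside}, (T4) and $n\sim n_0$ we have $\delta n\le k\le(d-1-\delta)n$. Write $k=(d-1)u+v$ with $0\le v<d-1$; then $\frac{\delta n}{d-1}-1\le u\le n-\frac{\delta n}{d-1}$. Choose $u$ of the $n$ positions for the label $d-1$, put $v$ at the first remaining position and $0$ elsewhere. This gives $\binom nu$ distinct paths to $(n,k)$, so
\[
C(n,k)\ge\binom nu\ge2^{\min(u,n-u)}\ge2^{\delta n/(d-1)-1}.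
\]
Since $\alpha\notin\mathbb Z$, which is used here for the first time, $\|\alpha\|$ is a fixed positive number, and the two estimates contradict each other for large $n_0$.
\end{proof}

With Proposition~\ref{prop:tube} this proves Theorem~\ref{thm:B}, and Theorem~\ref{thm:A} follows by Section~\ref{sec:reduction}.

\begin{thebibliography}{1}

\bibitem{adic}
\emph{A class of nonstationary adic transformations},
\texttt{http://numdam.org/item/10.1016/j.anihpb.2005.02.002.pdf},
doi:10.1016/j.anihpb.2005.02.002.

\end{thebibliography}
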